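# Saturated models over oracles that are neither high nor of PA degree

## 1. Pairs consisting of a type and a formula

Let $S$ be a complete theory. These notes turn on pairs $(p,\delta)$, where $p$ is a complete type of $S$ in the variables $x_0,\dots,x_{m-1}$ and $\delta$ is one formula, possibly with further free variables, that is consistent with $p$. The type is an infinite commitment about finitely many variables. The formula is a finite promise about finitely many variables, some of which the type has not reached yet.

Such pairs are for building a saturated model of $S$ variable by variable, so that the finished model, used as an oracle, is weak: it computes no function that dominates all computable functions, and it computes no complete consistent extension of Peano Arithmetic. Weak saturated models answer a question about which oracles suffice to build saturated models, posed in Section 2. First we fix the definitions.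

Throughout, languages are countable and computable, structures are countable, and $X\subseteq\mathbb N$.

**Types.** For a complete theory $S$ in a language $L$, let $Fm_N$ be the set of $L$-formulas with free variables among $x_0,\dots,x_{N-1}$, and $Fm=\bigcup_N Fm_N$. An $N$-type of $S$ is a maximal subset of $Fm_N$ consistent with $S$. The only $0$-type is $S$ itself. The *types of $S$* are the $N$-types with $N\ge1$. Via a Gödel numbering a type is a set of natural numbers, so it can be computable. We write $S\vdash\delta\to\theta$ when the universal closure of $\delta\to\theta$ follows from $S$. Substitutions such as $\theta(x_{i_0},\dots,x_{i_{k-1}})$ are for free variables, with bound variables renamed when necessary.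

**Good theories.** $S$ is *decidable* if it is a computable set of sentences. It is *good* if it is complete and decidable and each of its types is computable. A good theory has only countably many types, since there are only countably many computable sets. There are only countably many good theories, for the same reason.

**Consistency with a type.** For $\delta\in Fm$ let $\exists^m\delta$ be $\delta$ with all free variables $x_i$, $i\ge m$, existentially quantified. Then $\delta$ is consistent with an $m$-type $p$ iff $\exists^m\delta\in p$. So if $p$ is computable, consistency with $p$ is decidable.

**Conditions.** Let $S$ be good. A *condition* is a pair $(p,\delta)$, where $p$ is an $m$-type of $S$ for some $m\ge0$ and $\delta\in Fm$ is consistent with $p$. We say $(p',\delta')$ *extends* $(p,\delta)$, written $(p',\delta')\le(p,\delta)$, if $p\subseteq p'$ and $S\vdash\delta'\to\delta$. There are countably many conditions. A set $E$ of conditions is *dense* if every condition has an extension in $E$.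

**Diagrams.** A *diagram* is a set $D\subseteq Fm$ such that each $D\cap Fm_N$ is an $N$-type of $S$. It *meets* $(p,\delta)$ if $p\cup\{\delta\}\subseteq D$. For $\vec i=(i_0,\dots,i_{k-1})$ put
$$\mathrm{tp}_D(\vec i)=\{\theta\in Fm_k:\theta(x_{i_0},\dots,x_{i_{k-1}})\in D\}.$$
This is a $k$-type of $S$. Indeed, take $N$ above all entries of $\vec i$. A tuple realizing the $N$-type $D\cap Fm_N$ in some model of $S$ has a subtuple (repetitions allowed) whose type is $\mathrm{tp}_D(\vec i)$. The diagram $D$ is *saturated* if for all $k\ge0$, all $\vec i\in\omega^k$ and every $(k+1)$-type $q$:
$$\text{if } q\cap Fm_k=\mathrm{tp}_D(\vec i),\ \text{ then for some } j,\ \ \theta(x_{i_0},\dots,x_{i_{k-1}},x_j)\in D\text{ for all }\theta\in q. \tag{1}$$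

**Example 1.** Let $S$ be the theory of an infinite set in the language of equality. It is complete, being $\aleph_0$-categorical without finite models. An $N$-type is given by an equality pattern on $x_0,\dots,x_{N-1}$, so a diagram is an equivalence relation on $\omega$. In (1), either $q$ says that the last variable equals an earlier one, and then $j$ is the corresponding $i_l$, or it says that the last variable is new. So a diagram is saturated iff it has infinitely many classes.

**Example 2.** Let $L=\{c_0,c_1,\dots\}$ consist of constants and let $S$ say that they are pairwise distinct. A sentence mentions only finitely many constants, and the theory of an infinite set with $l$ distinct named points is $\aleph_0$-categorical without finite models, hence complete. So $S$ is complete, and being computably axiomatized it is decidable. In the countable model of each finite sublanguage, two tuples with the same equalities among themselves and with the named points are conjugate under an automorphism. So an $N$-type is determined by saying which $x_i$ are equal to each other, and for each $x_i$ which constant it equals, if any. This is finite data, so all types are computable, and $S$ is good. There is one $1$-type for each $n$, namely that of $x_0=c_n$,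 and one more $1$-type $p_\infty$, which says $x_0\ne c_n$ for all $n$. A diagram is saturated iff every $c_n$ is equal to some $x_j$, and the variables equal to no constant form infinitely many classes.

Example 2 shows why formulas alone are not enough to build a saturated diagram. Suppose we took a descending sequence of consistent formulas $\delta$ meeting enough dense sets. The model consisting of the constants alone realizes every consistent $\delta$, so every $\delta$ is consistent with $x_i=c_n$ for some $n$. Thus it is dense to decide that $x_i$ equals a constant, and a sufficiently generic sequence makes every $x_i$ a constant. The type $p_\infty$ is then omitted. The component $p$ of a condition makes commitments such as $p_\infty$, which no single formula can make.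

## 2. Saturated bounding sets, highness and PA degree

**Saturated models.** A structure $\mathcal A$ is *saturated* if for every finite set $F$ of its elements the following holds. Expand the language by constants for the elements of $F$ only. Then every complete type in this expanded language that is consistent with the elementary diagram of $\mathcal A$ in this language is realized in $\mathcal A$. Every complete theory with countably many types has a countable saturated model. A model is *$X$-decidable* if its universe is a subset of $\mathbb N$ and its elementary diagram, with constants for all its elements, is computable from $X$. It is *decidable* if this holds with $X=\emptyset$.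

**Saturated bounding.** A set $X$ is *saturated bounding* if every good theory has an $X$-decidable saturated model.

**Highness and PA degree.** $X$ is *high* if $X'\ge_T\emptyset''$. $X$ has *PA degree* if $X$ computes a complete consistent extension of Peano Arithmetic. Both properties pass from $X$ to any $Y\ge_TX$.

A *computable listing* of the types of $S$ is a uniformly computable sequence whose members are exactly the types of $S$. The background consists of three facts.

- (i) (Morley; Millar) A complete decidable theory has a decidable saturated model iff there is a computable listing of its types.
- (ii) (Harris) If $X$ is high or has PA degree, then $X$ is saturated bounding.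
- (iii) (Montalbán, building on Harris) A c.e. set is saturated bounding iff it is high.

The question, taken from "Slicing the Truth", asks whether fact (ii) is an equivalence: *is $X$ saturated bounding iff $X$ is high or has PA degree?* In plain words: if an oracle can build a saturated model for each theory whose types are individually computable, must it be strong in one of these two familiar ways?

Some cases can be settled at once. Take $X=\emptyset$. It is c.e. and not high, so by (iii) it is not saturated bounding. With (i), this says that some good theory has no computable listing of its types: each type is computable, but not uniformly. Next let $X$ be any c.e. set. If it is saturated bounding it is high by (iii), and if it is high or PA it is saturated bounding by (ii), so the equivalence holds for c.e. sets. On the side of theories, Examples 1 and 2 need no oracle: their types are given by finite patterns, the patterns can be listed, and (i) gives decidable saturated models.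

The equivalence nevertheless fails in general. Recall that $\mathcal C\subseteq\omega^\omega$ is closed iff every $h\notin\mathcal C$ has an initial segment $h\upharpoonright n_0$ with no extension in $\mathcal C$.

**Theorem A.** Let $\mathcal C_0,\mathcal C_1,\dots$ be closed subsets of $\omega^\omega$, none of which has a computable member. Then there is a set $X$ such that

1. every good theory has an $X$-decidable saturated model, i.e. $X$ is saturated bounding;
2. $X$ is not high;
3. $X$ computes no member of any $\mathcal C_i$.

**Corollary.** There is a saturated bounding $X$ that is neither high nor of PA degree. So the statement "for every $X$, $X$ is saturated bounding iff $X$ is high or has PA degree" is false. One may also require that $X$ computes no diagonally noncomputable function and none of countably many prescribed noncomputable functions $h_j$.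

**Theorem B.** For every $X$ the following are equivalent:

- (a) $X$ is high or has PA degree;
- (b) there is a uniformly $X$-computable sequence of sets containing all computable sets;
- (c) there is a uniformly $X$-computable sequence of sets containing all types of all good theories in the language $\{P_n:n\in\mathbb N\}$ of unary predicates.

*Proof of the Corollary from Theorem A.* Let $\mathcal C_0$ be the set of characteristic functions of complete consistent extensions of PA. Membership of $T$ in $\mathcal C_0$ is the conjunction of these requirements: the values are $0$ or $1$; each axiom of PA is in $T$; for each sentence $\sigma$ exactly one of $\sigma,\neg\sigma$ is in $T$; no finite inconsistent set is contained in $T$. Each single requirement concerns finitely many values, so $\mathcal C_0$ is closed. By Gödel–Rosser it has no computable member. Theorem A gives a saturated bounding $X$ that is not high and not of PA degree. For the addition, put $\mathcal C_1=\{g:\forall e\ g(e)\ne\varphi_e(e)\}$, where $e$ gives no requirement if $\varphi_e(e)$ diverges. It is closed, and it has no computable member because $g=\varphi_e$ total would give $g(e)=\varphi_e(e)$. The singletons $\{h_j\}$ are closed and have no computable member. $\square$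

We shall use one classical theorem throughout. A function $f$ *dominates* $g$ if $f(n)\ge g(n)$ for all but finitely many $n$.

**Martin's theorem (Martin 1966).** $X$ is high iff some $X$-computable function dominates all computable functions. Hence if $Z$ is not high and $f\le_TZ$, there is a computable $\hat f$ with $\hat f(n)>f(n)$ for infinitely many $n$.

For $Z=\emptyset$ the second sentence is plain: take $\hat f=f+1$. For Theorem B only, we also use two facts (Scott; Jockusch–Soare 1972): a set of PA degree computes a separating set for every disjoint pair of c.e. sets, and every $g:\omega\to\{0,1\}$ with $g(m)\ne\varphi_m(m)$ for all $m$ has PA degree.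

## 3. One list for all computable sets, and why it does not settle the question

A sensible way to try to prove the "only if" direction is to diagonalize. Assume $X$ is neither high nor PA, and produce a computable set that $X$ fails to list. This idea proves Theorem B.

*Proof of Theorem B.*

**(a) implies (b)** (Jockusch 1972). The aim is to turn each kind of strength into a list. If $X$ is high, let $g\le_TX$ dominate all computable functions. Let $Z_{e,k}(n)=\varphi_e(n)$ if this converges within $g(n)+k$ steps with value in $\{0,1\}$, and $0$ otherwise. This sequence is uniformly $X$-computable. If $\varphi_e$ is the characteristic function of $A$, then its halting time is a computable function. It is at most $g(n)$ for almost all $n$, so it is at most $g(n)+k$ for all $n$ if $k$ is large, and then $A=Z_{e,k}$.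

If $X$ has PA degree, it computes a separating set $W$ for the disjoint c.e. sets $\{\langle e,n\rangle:\varphi_e(n)=1\}$ and $\{\langle e,n\rangle:\varphi_e(n)=0\}$, containing the first and disjoint from the second. The columns $\{n:\langle e,n\rangle\in W\}$ form a uniformly $X$-computable sequence. If $\varphi_e$ is the characteristic function of $A$, the $e$-th column is $A$.

**(b) implies (c).** Types of good theories are computable sets, so the list of (b) serves.

**(c) implies (b).** The aim is to code each computable set $A$ into one type. Let $S_A$ say that the universe is infinite, that $\forall x\,P_n(x)$ for $n\in A$, and that $\forall x\,\neg P_n(x)$ for $n\notin A$. Any two countable models are isomorphic via any bijection, and there are no finite models, so $S_A$ is complete. It has a computable set of axioms, so it is decidable. Every type is realized in the unique countable model, where every permutation of the universe is an automorphism. So if $\varepsilon$ is the conjunction of equalities and inequalities in a type $p$, then $p=\{\theta:S_A\vdash\varepsilon\to\theta\}$, which is computable. Thus $S_A$ is good. There is one $1$-type $p_A$, and $A=\{n:P_n(x_0)\in p_A\}$. If $(Z_i)$ is as in (c), the sets $\{n:P_n(x_0)\in Z_i\}$ form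 a uniformly $X$-computable sequence containing every computable $A$.

**(b) implies (a).** We show that if $X$ is neither high nor of PA degree and $(Z_i)$ is uniformly $X$-computable, then some computable $A$ is not in the sequence. Let $\psi(m)=\varphi_m(m)$ if this is in $\{0,1\}$, undefined otherwise. Let $\psi_s$ be its stage-$s$ approximation, where $\psi_s(m)\downarrow$ only for $m\le s$. For all $i,n$ the function $m\mapsto Z_i(\langle n,m\rangle)$ is $\{0,1\}$-valued and $X$-computable. As $X$ does not have PA degree, this function agrees with $\varphi_m(m)$ for some $m$. So there are $m,s$ with $Z_i(\langle n,m\rangle)=\psi_s(m)\downarrow$.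

Let $g(n)$ be the least $s$ such that for each $i\le n$ some $m$ has $Z_i(\langle n,m\rangle)=\psi_s(m)\downarrow$. Such an $s$ exists, since a value once defined stays, and for each $s$ only $m\le s$ need checking. So $g$ is total and $g\le_TX$. As $X$ is not high, there is a computable $f$ with $f(n)\ge g(n)$ for infinitely many $n$. Define the computable set $A$ by
$$A(\langle n,m\rangle)=\begin{cases}1-\psi_{f(n)}(m)&\text{if }\psi_{f(n)}(m)\downarrow,\\0&\text{otherwise.}\end{cases}$$
Given $i$, pick $n\ge i$ with $f(n)\ge g(n)$. For some $m$, $Z_i(\langle n,m\rangle)=\psi_{g(n)}(m)=\psi_{f(n)}(m)$, so $A(\langle n,m\rangle)\ne Z_i(\langle n,m\rangle)$. Hence $A\ne Z_i$ for every $i$. $\square$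

So the proposed characterization is correct exactly when one list must serve all theories at once. To settle the original question this way we would have to get (c) from "$X$ is saturated bounding", and here the argument stops. Saturated bounding gives, for each theory separately, an $X$-decidable saturated model, and the index of the algorithm may depend on the theory. The theories $S_A$ show how much is lost. Each $S_A$ on its own is harmless: its types are determined by finite equality patterns, so it has a computable listing and a decidable saturated model. The diagonal set $A$ in the last step is chosen after the whole list $(Z_i)$; when theories are treated one at a time, no such list is available.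

This failure suggests a counterexample: treat the good theories one by one, adding to the oracle a saturated diagram for each, and keep the oracle weak all the way. Three things are needed. A saturated diagram must give a saturated model (Section 4). For one theory a weak diagram must exist over a given weak oracle (Sections 5 and 6). The resulting increasing sequence of weak oracles must have a weak upper bound (Section 7).

## 4. From a saturated diagram to a saturated model

**Lemma 1.** If $D$ is a saturated diagram for $S$, then $S$ has a saturated model that is $D$-decidable.

*Proof.*

**Step 1. Witnesses.** We need that existential statements in $D$ are witnessed by variables. Suppose $\exists y\,\theta(x_{i_0},\dots,x_{i_{k-1}},y)\in D$. Then $\theta$ is consistent with the $k$-type $\mathrm{tp}_D(\vec i)$, so some $(k+1)$-type $q$ contains both $\theta$ and $\mathrm{tp}_D(\vec i)$. Then $q\cap Fm_k=\mathrm{tp}_D(\vec i)$, and (1) gives $j$ with $\theta(x_{\vec i},x_j)\in D$.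

**Step 2. The universe and the structure.** We pick one variable from each class of equal variables. Let
$$U=\{i:(x_i=x_j)\notin D\text{ for all }j<i\},\qquad u(i)=\text{the least }j\text{ with }(x_i=x_j)\in D.$$
By transitivity of equality $u(i)\in U$; also $u(i)=i$ for $i\in U$, and $u(i)=u(j)$ iff $(x_i=x_j)\in D$. Define $\mathcal A$ on $U$ by $R^{\mathcal A}(\vec i)\Leftrightarrow R(x_{\vec i})\in D$ and $f^{\mathcal A}(\vec i)=u(j)$, where $(f(x_{\vec i})=x_j)\in D$. Such a $j$ exists by Step 1, since $\exists y\,f(x_{\vec i})=y$ is valid. Two choices $j,j'$ have $(x_j=x_{j'})\in D$, hence $u(j)=u(j')$. Constants are treated as functions of no arguments.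

**Step 3. Truth in $\mathcal A$ is membership in $D$.** We claim that for $\vec i$ in $U$,
$$\mathcal A\models\theta(\vec i)\iff\theta(x_{\vec i})\in D. \tag{2}$$
First, for each term $t$, the value $l=t^{\mathcal A}(\vec i)$ is the unique $l\in U$ with $(t(x_{\vec i})=x_l)\in D$. For variables this is clear. If $t=f(t_1,\dots,t_n)$ and $l_s=t_s^{\mathcal A}(\vec i)$, then $(t_s(x_{\vec i})=x_{l_s})\in D$, and $f^{\mathcal A}(\vec l)=u(j)$ with $(f(x_{\vec l})=x_j)\in D$ and $(x_j=x_{u(j)})\in D$. The laws of equality give $(t(x_{\vec i})=x_{u(j)})\in D$. Uniqueness holds since distinct elements of $U$ are unequal according to $D$.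

Now (2) for atomic formulas: $R(t_1,\dots,t_n)$ holds in $\mathcal A$ at $\vec i$ iff $R(x_{l_1},\dots,x_{l_n})\in D$ iff $R(t_1(x_{\vec i}),\dots,t_n(x_{\vec i}))\in D$. Also $t_1=t_2$ holds iff $l_1=l_2$ iff $(x_{l_1}=x_{l_2})\in D$ iff $(t_1(x_{\vec i})=t_2(x_{\vec i}))\in D$. Boolean connectives follow because the sets $D\cap Fm_N$ are complete and consistent. For $\exists y\,\theta$: if $\mathcal A\models\theta(\vec i,l)$ with $l\in U$, then $\theta(x_{\vec i},x_l)\in D$ by induction, so $\exists y\,\theta(x_{\vec i},y)\in D$. Conversely, if $\exists y\,\theta(x_{\vec i},y)\in D$, Step 1 gives $j$ with $\theta(x_{\vec i},x_j)\in D$. As $(x_j=x_{u(j)})\in D$, also $\theta(x_{\vec i},x_{u(j)})\in D$, and induction gives $\mathcal A\models\theta(\vec i,u(j))$.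

Since $D\cap Fm_0=S$, (2) gives $\mathcal A\models S$. Since $U$ is computable from $D$, (2) also shows that the elementary diagram of $\mathcal A$ is computable from $D$.

**Step 4. Saturation.** We transfer (1) to $\mathcal A$. Let $F=\{a_0,\dots,a_{k-1}\}\subseteq U$ and let $t(y_1,\dots,y_n)$ be a complete type over $F$ consistent with the elementary diagram of $\mathcal A$ in the language with constants for $F$. Put
$$r=\{\theta\in Fm_{k+n}:\theta(a_0,\dots,a_{k-1},y_1,\dots,y_n)\in t\}.$$
This is a $(k+n)$-type of $S$. Since $t$ is complete and consistent with that elementary diagram, $r\cap Fm_k$ is the type of $\vec a$ in $\mathcal A$, which is $\mathrm{tp}_D(\vec a)$ by (2). Suppose $b_1,\dots,b_s\in U$ have been found with $\mathrm{tp}_D(\vec a,b_1,\dots,b_s)=r\cap Fm_{k+s}$, where $s<n$. Apply (1) to the $(k+s+1)$-type $q=r\cap Fm_{k+s+1}$. It gives $j$ with $\theta(x_{\vec a},x_{\vec b},x_j)\in D$ for all $\theta\in q$. Put $b_{s+1}=u(j)$; since $(x_j=x_{u(j)})\in D$, $\mathrm{tp}_D(\vec a,b_1,\dots,b_{s+1})=q$. After $n$ steps, (2) shows that $b_1,\dots,b_n$ realize $t$. $\square$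

## 5. Deciding computations by formulas, and the problem of changing types

Fix closed sets $\mathcal C_0,\mathcal C_1,\dots$ as in Theorem A. The aim of this section and the next is the following lemma.

**Lemma 2.** Let $S$ be good. Let $Z$ be not high and compute no member of any $\mathcal C_i$. Then $S$ has a saturated diagram $D$ such that $Z\oplus D$ is not high and computes no member of any $\mathcal C_i$.

The diagram will be $D=\bigcup_jp_j$ for a descending sequence of conditions $(p_j,\delta_j)$. We first say how a formula decides a computation with oracle $Z\oplus D$.

**Computing from a formula.** For $\delta$ consistent with $S$, let $\Phi_e^{Z\oplus\delta}(n)=v$ mean that $\Phi_e(n)$ halts with output $v$ when queries to the $Z$-half are answered by $Z$ and queries to the other half as follows. A query about $\theta\in Fm$ is answered "yes" if $S\vdash\delta\to\theta$ and "no" if $S\vdash\delta\to\neg\theta$; numbers not coding elements of $Fm$ are answered "no". If a query about some $\theta$ is decided neither way, the computation is undefined.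

As $\delta$ is consistent with $S$, no query is answered both ways. As $S$ is decidable, $(e,\delta,n)\mapsto\Phi_e^{Z\oplus\delta}(n)$ is partial $Z$-computable. In Example 2, the formula $x_0\ne c_0$ answers a query about $x_0=c_0$ with "no" and leaves a query about $x_0=c_1$ undecided.

Three properties follow, for a diagram $D$.

- (P1) If $\delta\in D$ and $\Phi_e^{Z\oplus\delta}(n)=v$, then $\Phi_e^{Z\oplus D}(n)=v$, because $D$ contains every $\theta$ with $S\vdash\delta\to\theta$ and omits every $\theta$ with $S\vdash\delta\to\neg\theta$.
- (P2) If $\Phi_e^{Z\oplus D}(n)=v$, then some $\delta\in D$ has $\Phi_e^{Z\oplus\delta}(n)=v$. Take the conjunction of the formulas $\theta$ or $\neg\theta$ in $D$ for the finitely many queried $\theta$ (a valid sentence if there are none).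
- (P3) If $\Phi_e^{Z\oplus\delta}(n)=v$, $S\vdash\delta'\to\delta$ and $\delta'$ is consistent with $S$, then $\Phi_e^{Z\oplus\delta'}(n)=v$.

**Forcing partiality.** A condition $(p,\delta)$ *forces $\Phi_e$ partial* if for some $n$ no $\delta'$ consistent with $p$ with $S\vdash\delta'\to\delta$ has $\Phi_e^{Z\oplus\delta'}(n)\downarrow$. In that case, for such an $n$,
$$\Phi_e^{Z\oplus D}(n)\uparrow\ \text{ for every diagram } D\text{ meeting }(p,\delta). \tag{3}$$
Otherwise, by (P2), some $\delta_0\in D$ has $\Phi_e^{Z\oplus\delta_0}(n)\downarrow$. Then $\delta\wedge\delta_0\in D$ is consistent with $p\subseteq D$, implies $\delta$, and by (P3) gives a convergent computation, a contradiction.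

Now consider the first attempt at making $Z\oplus D$ non-high. Suppose no extension of $r=(p,\delta)$ forces $\Phi_e$ partial. With oracle $Z$, for each $n$ search for $\delta''$ consistent with $p$ that implies $\delta$ and makes $\Phi_e(n)$ converge, and let $f_p(n)$ be the value. The search uses only the decidable $S$ and the one computable type $p$, so $f_p\le_TZ$. As $Z$ is not high, some computable $\hat f$ exceeds $f_p$ infinitely often, and passing to $(p,\delta'')$ for such an $n$ gives $\Phi_e^{Z\oplus D}(n)<\hat f(n)$ for that one $n$.

We need infinitely many $n$ for the same $\hat f$, and between two of them saturation makes us enlarge $p$ to some $p'$. The formula $\delta''$ that we found for $p$ need not be consistent with $p'$. In Example 2, $\delta''$ may be $x_0=c_5$ while $p'=p_\infty$. If we begin again with $p'$, we get a new function $\hat f_{p'}$, and a different computable function at each stage is worthless. Any function $h$ whatever satisfies $h(k)<\hat f_k(k)$ for suitable constant functions $\hat f_k$. Nor can we simply take a maximum over all possible $p'$: there may be infinitely many $m'$-types, the theory may have no computable listing of them, and the maximum of infinitely many values need not exist.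

The way past this is that the larger types need not be listed, because they can be covered. Convergence of $\Phi_e(n)$ is witnessed by one formula, and the space of $m'$-types is compact. So finitely many formulas carry witnesses for all $m'$-types above $p$ at once, and $Z$ can find such a finite family by searching. In Example 2, let $\Phi$ on input $n$ output $0$ if its oracle contains $x_0=c_n$ and $1$ otherwise. The two formulas $x_0=c_n$ and $x_0\ne c_n$ cover the infinitely many $1$-types, and the two values have maximum $1$.

## 6. Finite covers of type spaces: the proof of Lemma 2

**Step 1. Conditions that serve saturation.** The purpose is to make $D$ a saturated diagram and to put the formulas $\delta_j$ into it. For $k\ge0$, $\vec i\in\omega^k$, a $(k+1)$-type $q$ and $M\in\mathbb N$, let $E_{k,\vec i,q,M}$ be the set of conditions $(p,\delta)$, with $p$ an $m$-type, such that $m\ge M$, $m$ exceeds all entries of $\vec i$, $\delta\in p$, and, if $q\cap Fm_k=\{\theta\in Fm_k:\theta(x_{\vec i})\in p\}$, then for some $j<m$ all $\theta(x_{\vec i},x_j)$ with $\theta\in q$ are in $p$.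

This set is dense. Given $(p,\delta)$ with $p$ an $m$-type, choose $N\ge M,m$ larger than all entries of $\vec i$ with $\delta\in Fm_N$. As $\delta$ is consistent with $p$, there is an $N$-type $p'\supseteq p\cup\{\delta\}$. If $q\cap Fm_k$ is not the type of $x_{\vec i}$ in $p'$, then $(p',\delta)$ is as desired. If it is, then $p'\cup\{\theta(x_{\vec i},x_N):\theta\in q\}$ is consistent. Indeed, $q$ is closed under conjunction; for $\theta\in q$ the formula $\exists y\,\theta(x_0,\dots,x_{k-1},y)$ is in $q\cap Fm_k$, so $\exists y\,\theta(x_{\vec i},y)\in p'$; and $x_N$ does not occur free in $p'$. Let $p''$ be an $(N+1)$-type containing this set. Then $(p'',\delta)\le(p,\delta)$ is in $E_{k,\vec i,q,M}$, with $j=N$.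

**Step 2. Avoiding $\mathcal C_i$ via $\Phi_e$.** The purpose is a dense set of conditions such that no diagram $D$ meeting one of them has $\Phi_e^{Z\oplus D}\in\mathcal C_i$. Given $(p,\delta)$, there are two cases.

*Case 1.* Some $\delta'$ consistent with $p$ with $S\vdash\delta'\to\delta$ is such that $(p,\delta')$ forces $\Phi_e$ partial. Pass to $(p,\delta')$. By (3), $\Phi_e^{Z\oplus D}$ is not total for any $D$ meeting it.

*Case 2.* Otherwise, for every $\delta'$ consistent with $p$ that implies $\delta$ and every $n$, there is $\delta''$ consistent with $p$ with $S\vdash\delta''\to\delta'$ and $\Phi_e^{Z\oplus\delta''}(n)\downarrow$. The type $p$ is computable and $S$ is decidable, so $Z$ can search for it. Thus $Z$ computes a sequence $\delta_0=\delta,\delta_1,\delta_2,\dots$ of formulas consistent with $p$ such that $S\vdash\delta_{n+1}\to\delta_n$ and $\Phi_e^{Z\oplus\delta_{n+1}}(n)\downarrow$. Let $h(n)$ be this value. Then $h\le_TZ$, so $h\notin\mathcal C_i$ by hypothesis on $Z$. As $\mathcal C_i$ is closed, some $h\upharpoonright n_0$ has no extension in $\mathcal C_i$. Pass to $(p,\delta_{n_0})$. For $n<n_0$, $\delta_{n_0}$ implies $\delta_{n+1}$, so by (P3) and (P1) every $D$ meeting $(p,\delta_{n_0})$ has $\Phi_e^{Z\oplus D}(n)=h(n)$.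 Hence $\Phi_e^{Z\oplus D}$, if total, is not in $\mathcal C_i$.

**Step 3. One computable bound for all larger types.** This is the step that overcomes the difficulty of Section 5.

**Claim.** Suppose no extension of $r=(p,\delta)$ forces $\Phi_e$ partial. Then there is a computable $\hat f_r$ such that for every $(p',\delta')\le r$ and every $k$ there are $n\ge k$ and $(p',\delta'')\le(p',\delta')$ with $\Phi_e^{Z\oplus\delta''}(n)\downarrow<\hat f_r(n)$.

*Proof of the Claim.* The assumption says:
$$\begin{aligned}&\text{for all }(p',\delta')\le(p,\delta)\text{ and all }n\text{ there is }\delta''\text{ consistent with }p'\\&\text{with }S\vdash\delta''\to\delta'\text{ and }\Phi_e^{Z\oplus\delta''}(n)\downarrow.\end{aligned}\tag{4}$$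

*The search.* Let $p$ be an $m$-type. For $m'\ge m$, $\delta'$ with $S\vdash\delta'\to\delta$, and $n\in\mathbb N$, search for finitely many pairs $(\chi_1,\delta_1),\dots,(\chi_l,\delta_l)$, with $\chi_i\in Fm_{m'}$ and each $\delta_i$ consistent with $S$, such that

- $S\vdash\pi\wedge\exists^{m'}\delta'\to\chi_1\vee\dots\vee\chi_l$ for some $\pi\in p$;
- $S\vdash\delta_i\to\delta'$ and $S\vdash\chi_i\to\exists^{m'}\delta_i$ for each $i$;
- $\Phi_e^{Z\oplus\delta_i}(n)\downarrow=v_i$ for each $i$.

Here $l=0$ is allowed, and the empty disjunction is false. Since $S$ and $p$ are computable, $Z$ can carry out this search.

*The search halts.* Let $K$ be the set of all $m'$-types $p'\supseteq p\cup\{\exists^{m'}\delta'\}$. For $p'\in K$, the formula $\delta'$ is consistent with $p'$, so $(p',\delta')$ is a condition extending $(p,\delta)$; here it matters that all types occur in conditions. By (4) there is a suitable $\delta''$; put $\chi=\exists^{m'}\delta''$, so $\chi\in p'$. The clopen sets given by these $\chi$ cover $K$, which is closed in the compact space of $m'$-types. Take a finite subcover $\chi_1,\dots,\chi_l$, with $\delta_i$ the formula $\delta''$ that gave $\chi_i$. The second and third requirements hold by choice. No $m'$-type contains $p\cup\{\exists^{m'}\delta',\neg\chi_1,\dots,\neg\chi_l\}$,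 so this set is inconsistent with $S$. By compactness a single $\pi\in p$, a conjunction of finitely many members of $p$, gives the first requirement. If $K$ is empty, this is the case $l=0$.

*The bound.* Let $g_{m',\delta'}(n)=1+\max_iv_i$ for the first family found, and $1$ if $l=0$. Let $f(n)$ be the maximum of $g_{m',\delta'}(n)$ over all $m'$ with $m\le m'\le n$ and all $\delta'$ with code $\le n$ and $S\vdash\delta'\to\delta$ ($0$ if there are none). This is a finite maximum of terminating $Z$-searches, so $f$ is total and $f\le_TZ$. As $Z$ is not high, there is a computable $\hat f_r$ with $\hat f_r(n)>f(n)$ for infinitely many $n$.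

*It works for every larger type.* Let $(p',\delta')\le(p,\delta)$ with $p'$ an $m'$-type, and let $k$ be given. Note that $m'\ge m$. Choose $n\ge k,m',\mathrm{code}(\delta')$ with $\hat f_r(n)>f(n)$. The family for $(m',\delta',n)$ has values below $f(n)$. As $\delta'$ is consistent with $p'$, $p'\supseteq p\cup\{\exists^{m'}\delta'\}$, so by the first requirement $p'$ contains some $\chi_i$. By the second, $\exists^{m'}\delta_i\in p'$, so $\delta_i$ is consistent with $p'$, and $(p',\delta_i)\le(p',\delta')$. Finally $\Phi_e^{Z\oplus\delta_i}(n)=v_i<f(n)<\hat f_r(n)$. So $\delta''=\delta_i$ is as required. This proves the Claim.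

The type $p'$ was used only to select a member of a finite family already computed. No oracle had to know $p'$.

**Step 4. The sequence.** We now meet countably many dense sets. For each $e$ let $E_e$ be the set of conditions that force $\Phi_e$ partial (first kind) or have no extension forcing $\Phi_e$ partial (second kind). It is dense: a condition either has an extension of the first kind or is itself of the second kind. For each $e$, each $r\in E_e$ of the second kind and each $k$, let $G_{e,r,k}$ be the set of conditions $s=(p',\delta')$ such that

- either $s$ and $r$ have no common extension,
- or $s\le r$ and $\Phi_e^{Z\oplus\delta'}(n)\downarrow<\hat f_r(n)$ for some $n\ge k$.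

It is dense: let $t$ be a condition. If $t$ and $r$ have no common extension, $t\in G_{e,r,k}$. Otherwise let $w$ be a common extension and apply the Claim to $w\le r$; the resulting extension of $w$ is in $G_{e,r,k}$.

Since conditions and types are countable, all these sets, those of Steps 1 and 2 for all parameters, the $E_e$ and the $G_{e,r,k}$, are countably many. Choose a descending sequence $r_j=(p_j,\delta_j)$ of conditions that meets each of them, and let $D=\bigcup_jp_j$.

**Step 5. Verification.** By Step 1 with $M$ arbitrarily large, the number of variables of $p_j$ tends to infinity, so $D$ is a diagram. Moreover $\delta_j\in p_j$ for infinitely many $j$, because one condition serves only those $M$ bounded by its number of variables. Given any $j$, take $j'\ge j$ with $\delta_{j'}\in p_{j'}$. Then $\delta_{j'}\in D$ and $S\vdash\delta_{j'}\to\delta_j$, so $\delta_j\in D$. Hence $D$ meets every $r_j$.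

$D$ is saturated. Given $\vec i$ and $q$ with $q\cap Fm_k=\mathrm{tp}_D(\vec i)$, some $r_j$ is in $E_{k,\vec i,q,0}$. All entries of $\vec i$ are variables of $p_j$, so the type of $x_{\vec i}$ in $p_j$ is $\mathrm{tp}_D(\vec i)$, and $p_j\subseteq D$ contains all $\theta(x_{\vec i},x_l)$, $\theta\in q$, for some $l$.

By Step 2, $Z\oplus D$ computes no member of any $\mathcal C_i$.

Finally, suppose $\Phi_e^{Z\oplus D}$ is total. Some $r$ in the sequence is in $E_e$. It is not of the first kind, by (3), so it is of the second kind. For each $k$ the sequence contains some $s=(p',\delta')\in G_{e,r,k}$. Two members of a descending sequence have a common extension, so $s\le r$ and $\Phi_e^{Z\oplus\delta'}(n)<\hat f_r(n)$ for some $n\ge k$. As $D$ meets $s$, (P1) gives $\Phi_e^{Z\oplus D}(n)<\hat f_r(n)$. So $\Phi_e^{Z\oplus D}$ lies below the single computable function $\hat f_r$ at infinitely many arguments. Hence no $Z\oplus D$-computable function dominates all computable functions, and by Martin's theorem $Z\oplus D$ is not high. $\square$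

## 7. Upper bounds by sparse coding

Lemma 2 can be applied again and again, one good theory at a time. We must then put infinitely many oracles below one.

**Lemma 3.** Let $Z_0\le_TZ_1\le_T\cdots$, each $Z_k$ not high and computing no member of any $\mathcal C_i$. Then there is $X$ computing every $Z_k$ with $X$ not high and computing no member of any $\mathcal C_i$.

The direct sum of all the $Z_k$ is no good. If $Z_k=\{0\}$ for $k\in\emptyset''$ and $Z_k=\emptyset$ otherwise, every $Z_k$ is computable, but the direct sum computes $\emptyset''$. So we code $Z_k$ into $X$ only at positions that we start using late, after finitely many requirements have been treated.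

With coding positions $C_k$ fixed in advance, this still runs into trouble with highness. At stage $j$ we treat $\Phi_j$ over strings obeying the coding of $Z_0,\dots,Z_{j-1}$. With oracle $Z_{j-1}$ we bound the values of $\Phi_j$, and non-highness of $Z_{j-1}$ gives one computable $\hat f_j$. At later stages $k$ we must find new $n$ with $\Phi_j^X(n)<\hat f_j(n)$. The extensions bounded by $\hat f_j$ were found without regard to the coding of $Z_j,\dots,Z_k$, and they may violate it. Searching only among strings that respect the later codes needs a stronger oracle and yields a new bound for each $k$, the same defect as in Section 5. The remedy is to choose the later coding positions after $\hat f_j$, and so sparsely that infinitely many windows $[n,\hat f_j(n)]$ contain none of them. In such a window the old search can be used unchanged.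

*Proof of Lemma 3.* Put $Z_{-1}=\emptyset$. It too is not high and computes no member of any $\mathcal C_i$, as $Z_{-1}\le_TZ_0$. Strings are finite binary strings, and $\Phi_e^y(n)\downarrow$ means halting within $|y|$ steps with queries only below $|y|$. Once this happens it persists, with the same value, for longer strings extending $y$. Fix a bijection $k=\langle e,i\rangle$ of $\mathbb N$ with pairs.

**Objects built.** We build strings $x_0\subset x_1\subset\cdots$ with $x_0$ empty, infinite computable sets $R_0=\mathbb N\supseteq R_1\supseteq\cdots$ (the positions still reserved for coding), and pairwise disjoint infinite computable sets $C_k=\{c_k(0)<c_k(1)<\cdots\}$, with $C_0,\dots,C_{k-1}$ disjoint from $R_k$. A string $y$ *obeys the constraint for $C_j$* if $y(c_j(i))=Z_j(i)$ whenever $c_j(i)<|y|$. Initial segments inherit this. A string $y$ is *$k$-admissible* if $y\supseteq x_k$ and $y$ obeys the constraints for all $C_j$ with $j<k$.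

Since $Z_0,\dots,Z_{k-1}\le_TZ_{k-1}$ and the $C_j$ are computable, $k$-admissibility is decidable in $Z_{k-1}$. We shall keep $x_k$ itself $k$-admissible. Since the $C_j$ are disjoint, no position receives two demands, so every $k$-admissible string has $k$-admissible extensions of every larger length.

Stage $k$ starts with the current string $x=x_k$ and has four steps.

**Step 1. Avoiding $\mathcal C_i$ via $\Phi_e$, where $k=\langle e,i\rangle$.** Suppose some $k$-admissible $y\supseteq x$ and some $n$ are such that no $k$-admissible $y'\supseteq y$ has $\Phi_e^{y'}(n)\downarrow$. Then let $x:=y$. Otherwise $Z_{k-1}$ computes $k$-admissible strings $x=y_0\subseteq y_1\subseteq\cdots$ with $\Phi_e^{y_{n+1}}(n)\downarrow$; let $h(n)$ be the value. As $h\le_TZ_{k-1}$, $h\notin\mathcal C_i$, and some $h\upharpoonright n_0$ has no extension in $\mathcal C_i$. Let $x:=y_{n_0}$.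

**Step 2. A bound for $\Phi_k$, and room for it.** The purpose is to find $\hat f_k$ and to thin out the reserved positions. Suppose some $k$-admissible $y\supseteq x$ and some $n$ are such that no $k$-admissible $y'\supseteq y$ has $\Phi_k^{y'}(n)\downarrow$. Then let $x:=y$, call $k$ *partial*, and let $R_k^*=\{\rho\in R_k:\rho\ge|x|\}$.

Otherwise call $k$ *total* and let $x_k^*:=x$. For each $n$ and each $k$-admissible $y\supseteq x_k^*$ with $|y|\le n$, let $y'$ be the first $k$-admissible extension of $y$ found with $\Phi_k^{y'}(n)\downarrow$. Let $f_k(n)$ be the maximum of the numbers $|y'|$ and $\Phi_k^{y'}(n)$ over these finitely many $y$ ($0$ if there are none). Then $f_k$ is total and $f_k\le_TZ_{k-1}$. As $Z_{k-1}$ is not high, there is a computable $\hat f_k$ with $N_k=\{n:\hat f_k(n)>f_k(n)\}$ infinite. Replacing $\hat f_k(n)$ by $n+1+\sum_{a\le n}\hat f_k(a)$, we may assume that $\hat f_k$ is strictly increasing with $\hat f_k(n)>n$; this only enlarges $N_k$.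

Choose a computable sequence $\rho_0<\rho_1<\cdots$ in $R_k$ with $\rho_0>|x|$ and $\rho_{i+1}>\hat f_k(\rho_i)$. Every $n\ge\rho_0$ lies in exactly one interval $[\rho_i,\rho_{i+1})$, so for some $c\in\{0,1,2\}$ infinitely many $n\in N_k$ lie in intervals with $i\equiv c\pmod 3$. Let $R_k^*=\{\rho_i:i\equiv c+2\pmod 3\}$, an infinite computable set. For such an $n\in[\rho_i,\rho_{i+1})$ we have $\hat f_k(n)<\hat f_k(\rho_{i+1})<\rho_{i+2}$. So among the members of the sequence only $\rho_i$ and $\rho_{i+1}$ can lie in $[n,\hat f_k(n)]$, and their indices are $\equiv c,c+1$, so neither is in $R_k^*$. Thus
$$I_k=\{n\in N_k:[n,\hat f_k(n)]\cap R_k^*=\emptyset\}\ \text{ is infinite.}\tag{5}$$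

**Step 3. New coding positions.** Let $C_k$ consist of every other element of $R_k^*$, and let $R_{k+1}=R_k^*\setminus C_k$. Both are infinite and computable. $C_k\subseteq R_k$ is disjoint from $C_0,\dots,C_{k-1}$, and $C_0,\dots,C_k$ are disjoint from $R_{k+1}$. All elements of $R_k^*$ are $\ge|x|$, so $x$ obeys the constraint for $C_k$ vacuously. It is $k$-admissible, so it obeys the constraints for $C_0,\dots,C_k$.

**Step 4. One more small value for every total $j\le k$.** The purpose is to keep $\Phi_j^X$ below $\hat f_j$ infinitely often. Take the total $j\le k$ in turn. By (5) choose $n\in I_j$ with $n\ge|x|$ and $n\ge k$. Extend $x$ to a string $y$ of length $n$ obeying the constraints for $C_0,\dots,C_k$. Then $y$ is $j$-admissible, extends $x_j^*$ and has length $n$. So it is one of the strings considered in the definition of $f_j(n)$, and there is a $j$-admissible $y'\supseteq y$ with $\Phi_j^{y'}(n)\downarrow$ and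
$$|y'|\le f_j(n)<\hat f_j(n),\qquad\Phi_j^{y'}(n)\le f_j(n)<\hat f_j(n).\tag{6}$$
Being $j$-admissible, $y'$ obeys the constraints for $C_0,\dots,C_{j-1}$. The positions new in $y'$ lie in $[n,\hat f_j(n)]$, which is disjoint from $R_j^*$. We have $C_j\subseteq R_j^*$, and for $j<a\le k$ also $C_a\subseteq R_a\subseteq R_{j+1}\subseteq R_j^*$. So no new position is in $C_j\cup\dots\cup C_k$, and $y'$ obeys these constraints because $y$ does. Let $x:=y'$ and go on to the next total $j$.

Finally extend $x$ by at least one bit, obeying the constraints for $C_0,\dots,C_k$, and let $x_{k+1}$ be the result. It is $(k+1)$-admissible.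

**Verification.** Let $X=\bigcup_kx_k$. At stage $a$ the current string always obeys the constraints for $C_0,\dots,C_{a-1}$, and from Step 3 on also the one for $C_a$. So $X$ obeys every constraint, and for each $k$ all sufficiently long initial segments of $X$ are $k$-admissible.

- *$X$ computes $Z_j$.* We have $Z_j(i)=X(c_j(i))$ for all $i$, and $C_j$ is computable.
- *$X$ computes no member of $\mathcal C_i$.* Given $e$, let $k=\langle e,i\rangle$. If the first alternative of Step 1 at stage $k$ holds, with $y$ and $n$, then $X\supseteq y$ and no long initial segment of $X$ makes $\Phi_e(n)$ converge, so $\Phi_e^X(n)\uparrow$. In the other case $X\supseteq y_{n_0}$, so $\Phi_e^X$ agrees with $h$ below $n_0$, and $\Phi_e^X$, if total, is not in $\mathcal C_i$.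
- *$X$ is not high.* Let $\Phi_j^X$ be total. Then $j$ is total, since a partial $j$ makes $\Phi_j^X$ diverge somewhere, by the argument just given. For each $k\ge j$, Step 4 of stage $k$ and (6) give $n\ge k$ with $\Phi_j^X(n)<\hat f_j(n)$. So $\Phi_j^X$ does not dominate the computable function $\hat f_j$. By Martin's theorem $X$ is not high. $\square$

## 8. All good theories together: Theorem A and its consequences

*Proof of Theorem A.* List all good theories as $S^0,S^1,\dots$. Let $Z_0=\emptyset$. It is not high, and it computes no member of any $\mathcal C_i$ because no $\mathcal C_i$ has a computable member. Given $Z_k$, not high and computing no member of any $\mathcal C_i$, Lemma 2 with $Z=Z_k$ and $S=S^k$ gives a saturated diagram $D_k$ for $S^k$ such that $Z_{k+1}=Z_k\oplus D_k$ again is not high and computes no member of any $\mathcal C_i$. The sequence $Z_0\le_TZ_1\le_T\cdots$ satisfies the hypotheses of Lemma 3. Let $X$ be the set it gives. Then $X$ is not high, computes no member of any $\mathcal C_i$, and computes every $D_k$. By Lemma 1 each $S^k$ has a $D_k$-decidable, hence $X$-decidable, saturated model. So $X$ is saturated bounding. $\square$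

The Morley–Millar theorem (i) plays no part in this proof, since the models are built directly. The dependence on the theory that stopped the argument in Section 3 is visible here: $X$ computes each $D_k$ by its own procedure. Indeed, by Theorem B, when $X$ is neither high nor PA no uniformly $X$-computable sequence contains all types of all good theories in the language $\{P_n:n\in\mathbb N\}$.

By the Corollary in Section 2, the proposed equivalence is disproved: "if" holds by (ii), and "only if" fails. By (iii), a saturated bounding set that is neither high nor of PA degree is never c.e. With $\mathcal C_1$ in the family, we see that a saturated bounding set that is not high need not even compute a diagonally noncomputable function.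

**Remark (minimal pairs).** Given a saturated bounding, non-high, non-PA set $X$, apply Theorem A to the family consisting of $\mathcal C_0$ and the singletons $\{h\}$ for all noncomputable functions $h\le_TX$. There are countably many of these, and each $\{h\}$ is closed without computable member. The resulting $Y$ is saturated bounding, not high and not of PA degree, and it computes no noncomputable $h\le_TX$. So every set computable from both $X$ and $Y$ is computable.
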